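\title{Compact spaces with $\dim=1$, $\operatorname{ind}=2$ and prescribed large inductive dimension}

\begin{abstract}
For every $n\ge2$ we construct a compact Hausdorff space with covering dimension $1$, small inductive dimension $2$ and large inductive dimension $n$. It follows that a compact space with $\operatorname{ind}=2$ can have any pair $(\dim,\operatorname{Ind})$ in $\{1,2\}\times\{2,3,\dots,\infty\}$, and that every triple $(\dim,\operatorname{ind},\operatorname{Ind})=(d,i,n)$ with $i\ge2$, $1\le d\le i$ and $2i-1\le n\le\infty$ occurs. The construction is inductive. From a space $L$ that is a finite union of closed sets $E_r$ with $\operatorname{ind}E_r\le 1$ we build a space of the same kind in which every partition between two fixed closed sets contains a copy of $L$, while the boundaries of small neighborhoods are assembled from single sets $E_r$. This asymmetry comes from a cube of high dimension: a small box cuts it along one coordinate at a time, whereas a partition between opposite faces must somewhere involve all coordinates, and a Boolean function that depends on many variables is sensitive to many of them at one point.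
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, a \emph{compact space} is a compact Hausdorff space. A \emph{partition} between disjoint closed subsets $A,A'$ of a space $X$ is a closed set $\Lambda$ such that $X\setminus\Lambda=U\sqcup V$ with $U,V$ open, $A\subset U$ and $A'\subset V$. The covering dimension $\dim$, the small inductive dimension $\operatorname{ind}$ and the large inductive dimension $\operatorname{Ind}$ are $-1$ for the empty space, and for $n\ge0$:
\begin{itemize}
\item $\dim X\le n$ if every finite open cover of $X$ has a finite open refinement in which no point belongs to more than $n+1$ members;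
\item $\operatorname{ind}X\le n$ if $X$ has a base of open sets whose boundaries have $\operatorname{ind}\le n-1$;
\item $\operatorname{Ind}X\le n$ if between any two disjoint closed sets there is a partition with $\operatorname{Ind}\le n-1$.
\end{itemize}
Each dimension is the least such $n$, and $\infty$ if there is none. Thus $\operatorname{ind}$ measures the cost of cutting a point off from a closed set, and $\operatorname{Ind}$ the cost of cutting two closed sets apart. The three functions agree on compact metrizable spaces. For compact spaces in general $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$; moreover $\operatorname{Ind}X=0$ if $\dim X=0$, and $\operatorname{Ind}X=1$ if $\operatorname{ind}X=1$.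

Compactness suggests that $\operatorname{ind}$ should control $\operatorname{Ind}$. Let $\operatorname{ind}X\le i$ and let $A,A'$ be disjoint closed sets. Cover $A$ by finitely many open sets $O_1,\dots,O_k$ whose closures miss $A'$ and whose boundaries have $\operatorname{ind}\le i-1$. The boundary of $O_1\cup\dots\cup O_k$ is a partition between $A$ and $A'$, and it is covered by the boundaries of the $O_r$. So $A$ and $A'$ are separated by a finite union of closed sets with $\operatorname{ind}\le i-1$. For $i=1$ a finite union of closed zero-dimensional sets is zero-dimensional, and we obtain $\operatorname{Ind}X\le1$. For $i=2$ the partition is a union of $k$ closed sets with $\operatorname{ind}\le1$. Such a union has $\operatorname{Ind}\le k$ (Lemma~\ref{lem:union}), but nothing in the argument bounds $k$. If finite unions of closed one-dimensional sets had $\operatorname{Ind}\le N$ for a universal $N$, then $\operatorname{ind}X=2$ would force $\operatorname{Ind}X\le N+1$. The case $\operatorname{ind}X=2$ is therefore the first in which the two inductive dimensions can differ, and how far they can differ depends on how badly the finite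 sum theorem fails for one-dimensional closed sets.

Filippov, Lifanov and Pasynkov constructed, for $i\ge2$, compact spaces $X_i$ with $\dim X_i=1$, $\operatorname{ind}X_i=i$, $\operatorname{Ind}X_i=2i-1$, and compact spaces $Y_i$ with $\dim Y_i=\operatorname{ind}Y_i=i$, $\operatorname{Ind}Y_i=i+1$. Kotkin constructed a compact space with $\dim=1$, $\operatorname{ind}=2$, $\operatorname{Ind}=4$. The question posed in \cite{problem} is whether for each $n\ge5$ there is a compact space with $\dim=1$, $\operatorname{ind}=2$ and $\operatorname{Ind}=n$. The answer is yes.

\begin{theorem}\label{thm:A}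
For each $n\ge2$ there is a compact space $Z_n$ with $\dim Z_n=1$, $\operatorname{ind}Z_n=2$ and $\operatorname{Ind}Z_n=n$.
\end{theorem}

\begin{theorem}\label{thm:B}
The pairs $(\dim X,\operatorname{Ind}X)$, where $X$ runs over the compact spaces with $\operatorname{ind}X=2$, are exactly the pairs $(d,n)$ with $d\in\{1,2\}$ and $n\in\{2,3,\dots\}\cup\{\infty\}$.
\end{theorem}

\begin{theorem}\label{thm:C}
If $i\ge2$, $1\le d\le i$ and $2i-1\le n\le\infty$, then there is a compact space with $\dim=d$, $\operatorname{ind}=i$ and $\operatorname{Ind}=n$.
\end{theorem}

All three theorems follow from one statement, whose form is dictated by the compactness argument above: a partition that can occur in a space with $\operatorname{ind}\le2$ is a finite union of closed sets with $\operatorname{ind}\le1$, so these are the spaces on which to induct.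

\begin{proposition}\label{prop:P}
The following holds for every $n\ge1$.
\begin{itemize}
\item[$(P_n)$] There are a compact space $L$ and nonempty closed sets $E_1,\dots,E_k\subset L$, $k\ge1$, such that $L=E_1\cup\dots\cup E_k$, $\operatorname{ind}E_r\le1$ for all $r$, $\operatorname{ind}L\le2$ and $\operatorname{Ind}L\ge n$.
\end{itemize}
\end{proposition}

The statement $(P_1)$ holds with $L=E_1=[0,1]$. Section~\ref{sec:unions} derives the theorems from Proposition~\ref{prop:P}. Section~\ref{sec:attach} introduces the gluing operation used throughout and proves $(P_2)$ by hand. Section~\ref{sec:stars} explains what is needed to go further and isolates it as Proposition~\ref{prop:base}. Section~\ref{sec:step} proves $(P_n)\Rightarrow(P_{n+1})$ from that proposition, and Section~\ref{sec:base} proves the proposition.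

\section{Finite unions of one-dimensional compacta}\label{sec:unions}

We call a compact space \emph{zero-dimensional} if it has a base of clopen sets; the empty space is included. The following standard facts are used.
\begin{itemize}
\item[(D1)] For compact $X$ we have $\dim X\le\operatorname{ind}X\le\operatorname{Ind}X$; if $\dim X=0$ then $\operatorname{Ind}X=0$; if $\operatorname{ind}X=1$ then $\operatorname{Ind}X=1$. Hence a compact space is zero-dimensional if and only if one, and then each, of its three dimensions is $\le0$, and $\operatorname{ind}X\le1$ implies $\operatorname{Ind}X\le1$.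
\item[(D2)] A compact totally disconnected space is zero-dimensional.
\item[(D3)] $\operatorname{ind}$ is monotone on subspaces; $\dim$ and $\operatorname{Ind}$ are monotone on closed subspaces of compact spaces.
\item[(D4)] (Closed sum theorem.) If a compact space is a countable union of closed sets with $\dim\le n$, then it has $\dim\le n$. By (D1), a finite union of closed zero-dimensional sets is zero-dimensional.
\item[(D5)] All three dimensions of $[0,1]^d$ equal $d$, and each dimension of a finite disjoint sum is the maximum over the summands.
\item[(D6)] If $P$ is compact and zero-dimensional, then $\operatorname{ind}(P\times E)\le\operatorname{ind}E$. Indeed, the sets $G\times O$ with $G\subset P$ clopen and $O$ in a base of $E$ form a base of $P\times E$, we have $\operatorname{bd}(G\times O)=G\times\operatorname{bd}O$, and one inducts on $\operatorname{ind}E$.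
\item[(D7)] Every base $\mathcal B$ of a space $M$ contains a base of cardinality at most $\max(\aleph_0,w(M))$, where the weight $w(M)$ is the least cardinality of a base. Fix a base $\mathcal U$ with $|\mathcal U|=w(M)$ and, for each pair $(U,U')\in\mathcal U^2$ that admits some $G\in\mathcal B$ with $U\subset G\subset U'$, select one such $G$. If $x\in U'\in\mathcal U$, there are $G\in\mathcal B$ and $U\in\mathcal U$ with $x\in U\subset G\subset U'$, so the set selected for $(U,U')$ contains $x$ and lies in $U'$.
\end{itemize}

The construction gives lower bounds for $\operatorname{Ind}$. To hit a prescribed value we need to know that $\operatorname{Ind}$ is finite, and this is the role of the next lemma. Partitions chosen separately in the pieces of a closed cover can disagree only where the pieces overlap, so each passage to a partition raises the multiplicity of the overlap by one.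

\begin{lemma}\label{lem:union}
If a compact space $X$ is the union of closed sets $E_1,\dots,E_k$ with $\operatorname{Ind}E_i\le1$, then $\operatorname{Ind}X\le k$.
\end{lemma}

\begin{proof}
For $\sigma\subset\{1,\dots,k\}$ nonempty put $E_\sigma=\bigcap_{i\in\sigma}E_i$. We prove by downward induction on $r=k+1,k,\dots,1$: \emph{if $X$ is compact, $E_1,\dots,E_k\subset X$ are closed with $\operatorname{Ind}E_i\le1$, $M\subset X$ is closed and zero-dimensional, and $X=M\cup\bigcup_{|\sigma|=r}E_\sigma$, then $\operatorname{Ind}X\le k-r+1$.} The lemma is the case $r=1$, $M=\emptyset$.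

For $r=k+1$ we have $X=M$. Let $r\le k$ and let $A,A'\subset X$ be disjoint and closed. Let $(H_a)$ be the finite closed cover of $X$ consisting of $M$ and the sets $E_\sigma$ with $|\sigma|=r$. In each $H_a$ take a zero-dimensional partition $M_a$ between $A\cap H_a$ and $A'\cap H_a$, with $H_a\setminus M_a=U_a\sqcup V_a$. Put
$$U=X\setminus\bigcup_a(H_a\setminus U_a),\qquad V=X\setminus\bigcup_a(H_a\setminus V_a).$$
These sets are open, $A\subset U$ and $A'\subset V$. They are disjoint, since a point of $U\cap V$ lies in some $H_a$ and hence in $U_a\cap V_a$. So $\Lambda=X\setminus(U\cup V)$ is a partition between $A$ and $A'$. Let $M'=M\cup\bigcup_aM_a$, which is closed and zero-dimensional by (D4), and let $x\in\Lambda\setminus M'$. As $x\notin U$, there is $a$ with $x\in H_a\setminus U_a$, so $x\in V_a$; as $x\notin V$, there is $b$ with $x\in U_b$. Then $a\ne b$, and neither $H_a$ nor $H_b$ is $M$, so $x\in E_\sigma\cap E_{\sigma'}$ with $\sigma\ne\sigma'$, $|\sigma|=|\sigma'|=r$. Hence $x\in E_\tau$ for some $\tau$ with $|\tau|=r+1$. The induction hypothesis, applied to $\Lambda$, $M'\cap\Lambda$ and the sets $E_i\cap\Lambda$, gives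 $\operatorname{Ind}\Lambda\le k-r$.
\end{proof}

In particular $k\ge n$ in $(P_n)$: the number of pieces has to grow with $n$.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Proposition~\ref{prop:P}]
Let $n\ge2$ and let $L,E_1,\dots,E_k$ be as in $(P_n)$. By (D1) and Lemma~\ref{lem:union}, $n\le\operatorname{Ind}L\le k<\infty$. If a compact space $K$ has $1\le\operatorname{Ind}K=N<\infty$, then for some pair of disjoint closed sets no partition has $\operatorname{Ind}\le N-2$, while some partition has $\operatorname{Ind}\le N-1$; so $K$ has a closed subspace with $\operatorname{Ind}=N-1$. Descending from $L$ we reach a closed set $Z_n\subset L$ with $\operatorname{Ind}Z_n=n$. We have $\operatorname{ind}Z_n\le\operatorname{ind}L\le2$, and $\operatorname{ind}Z_n\le1$ would give $\operatorname{Ind}Z_n\le1<n$; so $\operatorname{ind}Z_n=2$. Since $\dim E_r\le\operatorname{ind}E_r\le1$, (D4) gives $\dim Z_n\le\dim L\le1$, and $\dim Z_n=0$ would give $\operatorname{Ind}Z_n=0$; so $\dim Z_n=1$.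
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
If $\operatorname{ind}X=2$, then $\operatorname{Ind}X\ge2$, $\dim X\le2$ and $\dim X\ne0$ by (D1). Conversely, for finite $n\ge2$ the spaces $Z_n$ and $Z_n\sqcup[0,1]^2$ realize $(1,n)$ and $(2,n)$. Let $Z_\infty$ be the one-point compactification of $\bigsqcup_{n\ge2}Z_n$. The $Z_n$ are clopen and the added point has a base of clopen neighborhoods, so $\operatorname{ind}Z_\infty=2$. By (D4) $\dim Z_\infty=1$, and $\operatorname{Ind}Z_\infty\ge n$ for all $n$ by (D3). So $Z_\infty$ and $Z_\infty\sqcup[0,1]^2$ realize $(1,\infty)$ and $(2,\infty)$.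
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Take $X_i\sqcup Z_n\sqcup[0,1]^d$, where $X_i$ is the space of Filippov, Lifanov and Pasynkov with $\dim=1$, $\operatorname{ind}=i$, $\operatorname{Ind}=2i-1$, and $Z_\infty$ is as in the previous proof. By (D5) it has $\dim=d$, $\operatorname{ind}=\max(i,2,d)=i$ and $\operatorname{Ind}=\max(2i-1,n,d)=n$.
\end{proof}

\section{Attachments}\label{sec:attach}

To make $\operatorname{Ind}X\ge n+1$ we shall force every partition between two closed sets to contain a copy of a space $L$ with $\operatorname{Ind}L\ge n$. The tool is a space in which very many copies of auxiliary spaces converge to a core. An open set that contains a point of the core then contains the corresponding points of almost all copies, so most copies are cut in a way that the core dictates.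

Let $K$ be compact and let $\varphi_a\colon\Theta_a\to K$ $(a\in\mathcal I)$ be continuous maps of compact, possibly empty, spaces. On the set $X=K\sqcup\bigsqcup_a\Theta_a$ call $N$ open if $N\cap\Theta_a$ is open in $\Theta_a$ for all $a$, $N\cap K$ is open in $K$, and every $z\in N\cap K$ has an open neighborhood $O$ in $K$ with $\varphi_a^{-1}(O)\subset N$ for all but finitely many $a$. These sets are closed under unions and finite intersections. We write $X=K[\Theta_a,\varphi_a]_{a\in\mathcal I}$ and call $X$ an \emph{attachment} with \emph{core} $K$. When $K$ is a point, $X$ is the one-point compactification of the sum of the $\Theta_a$. Let $\rho\colon X\to K$ be the identity on $K$ and $\varphi_a$ on $\Theta_a$.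

\begin{lemma}\label{lem:attach}
Let $X=K[\Theta_a,\varphi_a]_{a\in\mathcal I}$.
\begin{enumerate}
\item[(a)] The map $\rho$ is a continuous retraction, each $\Theta_a$ is clopen, $K$ is closed, and $K$ and the $\Theta_a$ carry their own topologies.
\item[(b)] The sets $\rho^{-1}(O)\setminus\bigsqcup_{a\in\mathcal I_0}\Theta_a$, with $O\ni z$ open in $K$ and $\mathcal I_0\subset\mathcal I$ finite, form a base of open neighborhoods of $z\in K$.
\item[(c)] $X$ is compact.
\item[(d)] If $K'\subset K$ and $\Theta'_a\subset\Theta_a$ are closed and $\varphi_a(\Theta'_a)\subset K'$, then $X'=K'\cup\bigsqcup_a\Theta'_a$ is closed in $X$, and as a subspace it is the attachment $K'[\Theta'_a,\varphi_a|_{\Theta'_a}]$.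
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $O$ open in $K$ the set $\rho^{-1}(O)$ is open, with $O$ itself as witness. Open subsets of $\Theta_a$ are open in $X$, and $X\setminus\Theta_a$ is open with witness $O=K$. Finally $O=\rho^{-1}(O)\cap K$.

(b) The sets are open by (a). If $N$ is open and $z\in N\cap K$ has witness $O$ with exceptional set $\mathcal I_0$, then $\rho^{-1}(O\cap N)\setminus\bigsqcup_{a\in\mathcal I_0}\Theta_a\subset N$.

(c) Two points with different images under $\rho$ are separated by preimages of disjoint open sets. Two different points with the same image are not both in $K$; they lie in one $\Theta_a$, or the clopen set $\Theta_a$ contains only one of them. So $X$ is Hausdorff. Given an open cover, finitely many sets of the form (b), each inside a member of the cover, have sets $O$ that cover $K$. Their union contains every $\Theta_a$ whose index is in none of the finitely many sets $\mathcal I_0$, and the remaining finitely many $\Theta_a$ are compact.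

(d) The complement of $X'$ is open with witness $O=K\setminus K'$, because $\varphi_a^{-1}(K\setminus K')\subset\Theta_a\setminus\Theta'_a$. If $N$ is open in $X$, then $N\cap X'$ is open in the attachment topology, with witnesses $O\cap K'$. So the identity from the compact attachment to the Hausdorff subspace $X'$ is a continuous bijection, hence a homeomorphism.
\end{proof}

The sets in (b) are called \emph{basic neighborhoods}. Their boundaries are usually too large, since they include preimages of $\operatorname{bd}O$. The next lemma says that over $\operatorname{bd}O$ we may choose freely in each $\Theta_a$. All upper bounds for $\operatorname{ind}$ come from it.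

\begin{lemma}\label{lem:bd}
Let $X=K[\Theta_a,\varphi_a]_{a\in\mathcal I}$, let $N_K\subset K$ be open and $\mathcal I_0\subset\mathcal I$ finite. Let $N_a=\emptyset$ for $a\in\mathcal I_0$, and for $a\notin\mathcal I_0$ let $N_a\subset\Theta_a$ be open with
$$\varphi_a^{-1}(N_K)\subset N_a\subset\varphi_a^{-1}(\operatorname{cl}N_K).$$
Then $N=N_K\cup\bigsqcup_aN_a$ is open, $\operatorname{cl}N=\operatorname{cl}_KN_K\cup\bigsqcup_a\operatorname{cl}_{\Theta_a}N_a$ and $\operatorname{bd}N=\operatorname{bd}_KN_K\cup\bigsqcup_a\operatorname{bd}_{\Theta_a}N_a$. If $\operatorname{cl}N_K\subset O$, then $N\subset\rho^{-1}(O)\setminus\bigsqcup_{a\in\mathcal I_0}\Theta_a$.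
\end{lemma}

\begin{proof}
The set $N$ is open with witness $N_K$. It lies in the closed set $\rho^{-1}(\operatorname{cl}N_K)$, which gives $\operatorname{cl}N\cap K=\operatorname{cl}N_K$ and the last assertion. As $\Theta_a$ is clopen, $\operatorname{cl}N\cap\Theta_a=\operatorname{cl}N_a$. Subtracting $N$ gives the boundary.
\end{proof}

All lower bounds for $\operatorname{Ind}$ come from the following lemma, in which each space is attached more times than its weight.

\begin{lemma}\label{lem:trap}
Let $\kappa<\lambda$ be infinite cardinals, let $\varphi_s\colon\Theta_s\to Z$ $(s\in S)$ be continuous maps of compact spaces with $w(\Theta_s)\le\kappa$, and let $X=Z[\Theta_s\times\{\alpha\},\varphi_s]_{(s,\alpha)\in S\times\lambda}$. Let $U,V\subset X$ be disjoint open sets and $\Lambda=X\setminus(U\cup V)$. For each $s\in S$ there is $\alpha<\lambda$ with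
$$\bigl(\operatorname{cl}\varphi_s^{-1}(U\cap Z)\cap\operatorname{cl}\varphi_s^{-1}(V\cap Z)\bigr)\times\{\alpha\}\subset\Lambda .$$
\end{lemma}

\begin{proof}
Let $\Delta_U$ and $\Delta_V$ be dense subsets of $\varphi_s^{-1}(U\cap Z)$ and $\varphi_s^{-1}(V\cap Z)$ of cardinality at most $\kappa$. For $t\in\Delta_U$ we have $\varphi_s(t)\in U$, so the definition of the topology gives $(t,\alpha)\in U$ for all but finitely many $\alpha$; the same holds for $\Delta_V$ and $V$. At most $\kappa$ values of $\alpha$ are excluded in total. Since $\lambda>\kappa$, some $\alpha$ has $\Delta_U\times\{\alpha\}\subset U$ and $\Delta_V\times\{\alpha\}\subset V$. The set in question then lies in $\operatorname{cl}U\cap\operatorname{cl}V$, which misses the disjoint open sets $U$ and $V$.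
\end{proof}

\begin{example}[a proof of $(P_2)$]\label{ex:P2}
Let $\mathbb I=[0,1]$ and let $\mathcal C=\mathcal C^1\sqcup\mathcal C^2$, where $\mathcal C^1,\mathcal C^2$ are countable dense subsets of $(0,1)$. For a dense set $\mathcal C'\subset\mathcal C$ we cut $\mathbb I$ at the points of $\mathcal C'$: let $Y(\mathcal C')$ be the closure in $\mathbb I\times\{0,1\}^{\mathcal C'}$ of the set of points $\bigl(x,(\mathbf 1_{(c,1]}(x))_{c\in\mathcal C'}\bigr)$, $x\in\mathbb I\setminus\mathcal C'$, and let $f$ be the projection to $\mathbb I$. If $f(y)>c$ then $y_c=1$, and if $f(y)<c$ then $y_c=0$. So the fiber over $x\notin\mathcal C'$ is one point $\hat x$, and the fiber over $c\in\mathcal C'$ consists of a left limit $c^-$ and a right limit $c^+$. The coordinates $y_c$ separate points because $\mathcal C'$ is dense. Hence $Y(\mathcal C')$ embeds in $\{0,1\}^{\mathcal C'}$; it is compact, metrizable and zero-dimensional, and each clopen subset depends on finitely many coordinates. Put $Y=Y(\mathcal C)$ and $Y^c=Y(\mathcal C\setminus\{c\})$. Forgetting the coordinate $c$ gives a continuous map $j_c\colon Y\to Y^c$ that commutes with $f$ and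 has $j_c(c^-)=j_c(c^+)$. Let
$$\Theta_c=Y^c\times\mathbb I,\qquad\varphi_c(y,t)=f(y),\qquad X=K[\Theta_c\times\{\alpha\},\varphi_c]_{(c,\alpha)\in\mathcal C\times\omega_1},\qquad K=\mathbb I .$$

\emph{Every partition $\Lambda=X\setminus(U\cup V)$ between the points $0\in U$ and $1\in V$ of $K$ contains an arc.} If $(U\cup V)\cap K$ is not dense in $K$, then $\Lambda$ contains an interval of $K$. Suppose it is dense. A nonempty open subset of $Y$ contains a set defined by finitely many coordinates that contains some $\hat x$, $x\notin\mathcal C$, and with it the preimage of an interval around $x$. So the closed sets $C_U=\operatorname{cl}f^{-1}(U\cap K)$ and $C_V=\operatorname{cl}f^{-1}(V\cap K)$ cover $Y$. If they have a common point $y$, take any $c$ and put $y'=j_c(y)$. If they are disjoint, $C_U$ is clopen, contains $\hat0$ and not $\hat1$, and depends on finitely many coordinates $c_1<\dots<c_r$. Whether $\hat x\in C_U$ is constant on each interval of $\mathbb I\setminus\{c_1,\dots,c_r\}$, so it changes at some $c=c_i$; then one of $c^-,c^+$ is in $C_U$ and the other in $C_V$. Put $y'=j_c(c^-)=j_c(c^+)$. In both cases $y'$ lies in the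 closures of $f^{-1}(U\cap K)$ and of $f^{-1}(V\cap K)$ in $Y^c$, and Lemma~\ref{lem:trap} gives $\{y'\}\times\mathbb I\times\{\alpha\}\subset\Lambda$. Thus $\operatorname{Ind}X\ge2$.

\emph{$X$ is the union of two closed sets with $\operatorname{ind}\le1$.} Let $X_j$ be the union of $K$ and all $\Theta_c\times\{\alpha\}$ with $c\in\mathcal C^j$; it is a closed attachment by Lemma~\ref{lem:attach}(d). The clopen pieces $\Theta_c$ have $\operatorname{ind}\le1$ by (D6). A point $x\in(0,1)$ has small neighborhoods $(a,b)$ with $a,b\in\mathcal C\setminus\mathcal C^j$. For $c\in\mathcal C^j$ the space $Y^c$ is cut at $a$ and at $b$, and the clopen set $\{y_a=1,\ y_b=0\}\times\mathbb I$ lies between $\varphi_c^{-1}((a,b))$ and $\varphi_c^{-1}([a,b])$. Lemma~\ref{lem:bd} gives small neighborhoods of $x$ in $X_j$ with boundary $\{a,b\}$. At $0$ and $1$ use $[0,b)$ with $\{y_b=0\}$ and $(a,1]$ with $\{y_a=1\}$.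

By Lemma~\ref{lem:union}, $\operatorname{ind}X\le\operatorname{Ind}X\le2$, so $(P_2)$ holds with $k=2$. With countably many copies in place of $\omega_1$ the space would be metrizable with $\dim\le1$, hence with $\operatorname{Ind}\le1$; the hypothesis $\lambda>\kappa$ of Lemma~\ref{lem:trap} cannot be dropped.
\end{example}

\section{Fans and stars}\label{sec:stars}

Three features of Example~\ref{ex:P2} persist in the general step: a zero-dimensional space $Y$ over the core, which reduces arbitrary partitions to clopen subsets of $Y$; attached spaces that glue finitely many points of $Y$ back together; and several families of neighborhoods, which produce the finite closed cover. One feature has to go. The argument in the example applies to a partition between any two points of the core, in particular to the boundary of a small neighborhood. Whatever is forced into the large partitions is forced into the small boundaries too. If the forced set is a space $L$ with $\operatorname{ind}L=2$, then $\operatorname{ind}$ rises to $3$. We need an attached space that charges different prices for different cuts.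

Let $L=E_1\cup\dots\cup E_k$ and put $E_0=L$. Let $\{*\}\cup(\{0,\dots,k\}\times\mathbb N)$ be the one-point compactification of a countable discrete set, and consider the \emph{fan}
$$\{*\}\times L\ \cup\ \bigsqcup_{r=0}^k\bigsqcup_{q\in\mathbb N}\{(r,q)\}\times E_r$$
in its product with $L$. The $r$-th arm is a sequence of copies of $E_r$ that accumulates exactly on $\{*\}\times E_r$. Split the arms into two groups, and let $R\subset\{1,\dots,k\}$ be the group that does not contain arm $0$. The closures of the two groups meet in $\{*\}\times\bigcup_{r\in R}E_r$. For $R=\{r\}$ this is a copy of $E_r$, which the boundary of a small neighborhood can afford. For $R=\{1,\dots,k\}$ it is a copy of $L$. So we look for a core, with fans attached along $(k+1)$-tuples of ``directions'', such that small neighborhoods split at most one arm $r\ge1$ off any fan, while every partition between two given closed sets separates arm $0$ of some fan from all the other arms. The following proposition provides it. For a tuple $s=(s_0,\dots,s_k)$ of points of a space $Y$ and $N\subset Y$ let $\operatorname{tr}_N(s)=\{r:s_r\in N\}$, and write $[k]=\{0,1,\dots,k\}$.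

\begin{proposition}\label{prop:base}
For every $k\ge1$ there are compact spaces $Y$ and $B$, a continuous surjection $\pi\colon Y\to B$, a countable set $D\subset Y$, disjoint closed sets $A,A'\subset B$, an integer $p\ge1$ and a set $\mathcal S=\mathcal S_1\cup\dots\cup\mathcal S_p$ of \emph{stars}, each star $s$ giving a tuple $(s_0,\dots,s_k)$ of points of $Y$, with the following properties.
\begin{itemize}
\item[(S1)] $Y$ is metrizable and zero-dimensional.
\item[(S2)] Every nonempty open subset of $Y$ contains infinitely many points of $D$, and $\pi^{-1}(\pi(d))=\{d\}$ for $d\in D$.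
\item[(S3)] For each star $s$, $\pi(s_0)=\dots=\pi(s_k)$; this point is denoted by $\pi(s)$.
\item[(S4)] For every open $O\subset B$, $z\in O$ and $1\le j\le p$ there is a clopen set $N\subset Y$ with $\pi^{-1}(z)\subset N\subset\pi^{-1}(O)$ such that $\partial N:=\pi(N)\cap\pi(Y\setminus N)$ is zero-dimensional, for every star $s$ the set $\operatorname{tr}_N(s)$ is one of $\emptyset$, $[k]$, $\{r\}$, $[k]\setminus\{r\}$ with $r\ge1$, and $\operatorname{tr}_N(s)\in\{\emptyset,[k]\}$ for $s\in\mathcal S_j$.
\item[(S5)] For every clopen set $C\subset Y$ with $\pi^{-1}(A)\subset C$ and $\pi^{-1}(A')\cap C=\emptyset$ there is a star $s$ with $\operatorname{tr}_C(s)=\{0\}$ or $\operatorname{tr}_C(s)=\{1,\dots,k\}$.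
\end{itemize}
\end{proposition}

For $k=1$ there is no tension between (S4) and (S5), and Example~\ref{ex:P2} contains such data: $B=\mathbb I$, $p=2$, and $\mathcal S_j$ consists of the pairs $(c^-,c^+)$ with $c\in\mathcal C^j$. The first real case is $k=2$, and it can be seen in the plane. Cover the unit square by smaller and smaller rectangles in general position, and cut it along their boundaries. Let $c$ be a point where a vertical side of one rectangle crosses a horizontal side of another. After cutting, $c$ has four preimages, one for each quadrant, indexed by $\{0,1\}^2$. A star consists of a quadrant $s_0$ and its two neighbors $s_1,s_2$ (Figure~\ref{fig:corner}). A clopen set of the cut space colors the quadrants, which gives a function $\chi\colon\{0,1\}^2\to\{0,1\}$. A single rectangle colors them by a constant or by one coordinate, so it splits off at most one of $s_1,s_2$. This is (S4). A curve that runs from the bottom of the square to the top along sides of small rectangles must pass from one rectangle to another at a crossing point, and there $\chi$ depends on both variables. A function on $\{0,1\}^2$ that depends on both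 variables either takes one value only once, or is constant exactly along the diagonals; in both cases some vertex differs from its two neighbors. This is (S5).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.3]
\fill[gray!25] (-1,-1) rectangle (0,1);
\draw (-1,0)--(1,0);
\draw[very thick] (0,-1)--(0,1);
\node at (0.5,0.5) {$s_0$}; \node at (-0.5,0.5) {$s_1$}; \node at (0.5,-0.5) {$s_2$};
\begin{scope}[xshift=3.2cm]
\fill[gray!25] (0,0) rectangle (1,1);
\draw (-1,0)--(0,0)--(0,-1);
\draw[very thick] (0,1)--(0,0)--(1,0);
\node at (0.5,0.5) {$s_0$}; \node at (-0.5,0.5) {$s_1$}; \node at (0.5,-0.5) {$s_2$};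
\end{scope}
\end{tikzpicture}
\caption{A vertical side of one rectangle crosses a horizontal side of another; the quadrants $s_0,s_1,s_2$ form a star with $k=2$. Left: the boundary of one rectangle separates only $s_1$ from $s_0$. Right: a curve that passes from one rectangle to the other separates $s_0$ from both $s_1$ and $s_2$.}
\label{fig:corner}
\end{figure}

Two points remain. For larger $k$ the square is replaced by a cube of much higher dimension. And the core cannot be the cube itself, because $\partial N$ must be zero-dimensional: only a thin set of the cuts may be glued back, yet enough of them that every partition meets a glued crossing point. Both are dealt with in Section~\ref{sec:base}.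

\section{The inductive step}\label{sec:step}

Let $L,E_1,\dots,E_k$ be as in $(P_n)$, put $E_0=L$, and take the data of Proposition~\ref{prop:base} for this $k$. Let $\kappa=\max(\aleph_0,w(L))$ and $\lambda=\kappa^+$. For $d\in D$ write $\bar d=\pi(d)$. We construct a space $X$ that satisfies $(P_{n+1})$.

\subsection{The space $X$}\label{ss:X}

In Example~\ref{ex:P2} a partition could contain an open piece of the core, and that piece contained the arc we wanted. An open piece of $B$ contains no copy of $L$ in general. We therefore plant a copy $L_d$ of $L$ at each point $\bar d$. Then either a partition contains some $L_d$, or each $L_d$ meets $U$ or $V$, and $d$ can be assigned to a side. The attached spaces have to detect this side, wherever in $L_d$ the points of $U$ or $V$ lie, so they must map onto $L_d$. They are also subsets of products with $L$, and to keep $\operatorname{ind}\le2$ the other factor must be zero-dimensional. Hence we first cover $L$ by a zero-dimensional space $T$, cut along the boundaries of the neighborhoods that will be used.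

\medskip\noindent\emph{The space $T$.} By (D7) there are a base $\mathcal O$ of $L$ with $\operatorname{ind}\operatorname{bd}O\le1$ for $O\in\mathcal O$, and bases $\mathcal O_i$ of $E_i$ with $\operatorname{ind}\operatorname{bd}_{E_i}O\le0$ for $O\in\mathcal O_i$ $(1\le i\le k)$, all of cardinality at most $\kappa$. Let $T_i$ be the set of all $(e,\omega,\omega')\in E_i\times\{0,1\}^{\mathcal O}\times\{0,1\}^{\mathcal O_i}$ such that
\begin{align*}
&\omega_O=1\Rightarrow e\in\operatorname{cl}O,&&\omega_O=0\Rightarrow e\notin O&&(O\in\mathcal O),\\
&\omega'_O=1\Rightarrow e\in\operatorname{cl}_{E_i}O,&&\omega'_O=0\Rightarrow e\notin O&&(O\in\mathcal O_i).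
\end{align*}
Each condition defines a closed set, so $T_i$ is compact, and $w(T_i)\le\kappa$. The projection $\theta_i\colon T_i\to E_i$ is onto: take $\omega_O=\mathbf 1_O(e)$ and $\omega'_O=\mathbf 1_O(e)$. The space $T_i$ is totally disconnected. Indeed, $\omega$ and $\omega'$ are constant on a connected subset; if two of its points had first coordinates $e\ne e'$, a set $O\in\mathcal O_i$ with $e\in O$, $e'\notin\operatorname{cl}_{E_i}O$ would give $\omega'_O=1$ at one point and $\omega'_O=0$ at the other. Let $T=\bigsqcup_{i=1}^kT_i$ and let $\theta\colon T\to L$ be the surjection that equals $\theta_i$ on $T_i$. The clopen sets $O^\sharp=\{\omega_O=1\}\subset T$ for $O\in\mathcal O$ and $O^\flat=\{\omega'_O=1\}\subset T_i$ for $O\in\mathcal O_i$ satisfy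
\begin{equation}\label{eq:T}
\theta^{-1}(O)\subset O^\sharp\subset\theta^{-1}(\operatorname{cl}O),\qquad\theta_i^{-1}(O)\subset O^\flat\subset\theta_i^{-1}(\operatorname{cl}_{E_i}O).
\end{equation}

\medskip\noindent\emph{The core.} Let $Z=B[L_d]_{d\in D}$, where $L_d$ is a copy of $L$ mapped to the point $\bar d$. A basic neighborhood of $z\in B$ in $Z$ has the form
\begin{equation}\label{eq:OZ}
O_Z=O\cup\bigsqcup\{L_d:\bar d\in O,\ d\notin D_0\},\qquad O\ni z\text{ open in }B,\quad D_0\subset D\text{ finite}.
\end{equation}

For each $s\in\{0\}\cup\mathcal S$ we define a zero-dimensional compact space $P_s$ with $w(P_s)\le\kappa$, a continuous map $\psi_s\colon P_s\to Z$ and a closed set $\Theta_s\subset P_s\times L$, and we put $\varphi_s(t,e)=\psi_s(t)$.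

\medskip\noindent\emph{The space $\Theta_0$.} Its purpose is to reduce partitions of $X$ to clopen subsets of $Y$. Let $P_0=Y[T\times\{d\}]_{d\in D}$, with $T\times\{d\}$ mapped to the point $d$. A connected subset of $P_0$ lies in $Y$ or in one of the clopen sets $T\times\{d\}$, so $P_0$ is totally disconnected. Since $D$ is countable and $Y$ has a countable base, Lemma~\ref{lem:attach}(b) gives $w(P_0)\le\kappa$. Let $\psi_0$ be $\pi$ on $Y$ and $\theta\colon T\times\{d\}\to L_d$ on $T\times\{d\}$. It is continuous on the clopen sets $T\times\{d\}$, and at points of $Y$ because the preimage of \eqref{eq:OZ} is $\pi^{-1}(O)\cup\bigsqcup\{T\times\{d\}:d\in\pi^{-1}(O)\setminus D_0\}$, a basic neighborhood in $P_0$. Put $\Theta_0=P_0\times L$.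

\medskip\noindent\emph{The space $\Theta_s$ for a star $s$.} This is a fan with each point $(r,q)$ replaced by a copy of $T$. By (S1) and (S2) we can choose pairwise distinct points $d_{r,q}\in D$ $(r\in[k],\ q\in\mathbb N)$ with $d_{r,q}\to s_r$ as $q\to\infty$: take $d_{r,q}$ within distance $1/q$ of $s_r$, avoiding the finitely many points chosen before. Let $P_s=\{*\}\cup\bigsqcup_{r,q}T_{r,q}$ be the one-point compactification of the sum of copies $T_{r,q}$ of $T$, let $\psi_s(*)=\pi(s)$, and let $\psi_s$ be $\theta\colon T_{r,q}\to L_{d_{r,q}}$ on $T_{r,q}$. For each $r$ we have $\bar d_{r,q}\to\pi(s_r)=\pi(s)$ by (S3), and the $d_{r,q}$ are distinct, so a neighborhood \eqref{eq:OZ} of $\pi(s)$ contains all but finitely many $L_{d_{r,q}}$. Hence $\psi_s$ is continuous at $*$. Put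
$$\Theta_s=\{*\}\times L\ \cup\ \bigsqcup_{r=0}^k\bigsqcup_{q\in\mathbb N}T_{r,q}\times E_r .$$
Its complement in $P_s\times L$ is the open set $\bigsqcup T_{r,q}\times(L\setminus E_r)$. The clopen subsets $T_{r,q}\times E_r$ of $\Theta_s$ are its \emph{layers}.

\medskip
In both cases the following holds.
\begin{itemize}
\item[$(\star)$] For each $d\in D$ the set $\psi_s^{-1}(L_d)$ is empty or is a clopen copy of $T$ on which $\psi_s$ is $\theta$; all other points of $P_s$ are mapped into $B$.
\end{itemize}
Finally let
$$X=Z[\Theta_s\times\{\alpha\},\varphi_s]_{(s,\alpha)\in(\{0\}\cup\mathcal S)\times\lambda},$$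
with retraction $\rho\colon X\to Z$. All $\Theta_s$ have weight at most $\kappa$, so Lemma~\ref{lem:trap} applies.

\subsection{Every partition between $A$ and $A'$ contains a copy of $L$}\label{ss:Ind}

The sets $A,A'\subset B$ are closed in $X$. Let $\Lambda=X\setminus(U\cup V)$ be a partition with $A\subset U$, $A'\subset V$. We show that $\Lambda$ contains a closed copy of $L$. Then every such partition has $\operatorname{Ind}\ge n$, and $\operatorname{Ind}X\ge n+1$.

If $L_d\subset\Lambda$ for some $d$, we are done. Otherwise $D=D_U\cup D_V$, where $D_U=\{d:L_d\cap U\ne\emptyset\}$ and $D_V=\{d:L_d\cap V\ne\emptyset\}$. Let $C_U$ be the set of $y\in Y$ such that every neighborhood of $y$ contains infinitely many points of $D_U$, and define $C_V$ in the same way. These sets are closed. They cover $Y$, since a point outside both would have a neighborhood with finitely many points of $D$, contrary to (S2).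

\emph{Case 1: there is $y\in C_U\cap C_V$.} A basic neighborhood of $y$ in $P_0$ contains $T\times\{d\}$ for all but finitely many $d$ in some neighborhood of $y$ in $Y$, hence for some $d\in D_U$. As $\theta$ is onto, it contains a point mapped by $\psi_0$ into $U$. So $y\in\operatorname{cl}\psi_0^{-1}(U\cap Z)$ and $\{y\}\times L\subset\operatorname{cl}\varphi_0^{-1}(U\cap Z)$. The same holds for $V$, and Lemma~\ref{lem:trap} gives $\{y\}\times L\times\{\alpha\}\subset\Lambda$ for some $\alpha$.

\emph{Case 2: $C_U\cap C_V=\emptyset$.} Then $C_U$ is clopen with complement $C_V$. If $\pi(y)\in A$, then $U\cap Z$ contains a neighborhood \eqref{eq:OZ} of $\pi(y)$. For $d\in\pi^{-1}(O)\setminus D_0$ we have $L_d\subset U$, so $d\notin D_V$; hence $y\notin C_V$. Thus $\pi^{-1}(A)\subset C_U$, and by symmetry $\pi^{-1}(A')\cap C_U=\emptyset$. By (S5) there is a star $s$ such that $s_0$ lies in one of the sets $C_U,C_V$ and $s_1,\dots,s_k$ lie in the other. The rest of the argument is symmetric in $U$ and $V$, so let $s_0\in C_U$ and $s_1,\dots,s_k\in C_V$. Since $s_0\notin C_V$, a neighborhood of $s_0$ contains only finitely many points of $D_V$,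 and the distinct points $d_{0,q}$ converge to $s_0$; so $d_{0,q}\in D_U$ for all large $q$. For such $q$ pick $t_q\in T_{0,q}$ with $\psi_s(t_q)\in U$. Then $\{t_q\}\times L\subset\varphi_s^{-1}(U\cap Z)$ and $t_q\to*$, so $\{*\}\times L\subset\operatorname{cl}\varphi_s^{-1}(U\cap Z)$. For $r\ge1$ the same argument on the $r$-th arm, whose layers are $T_{r,q}\times E_r$, gives $\{*\}\times E_r\subset\operatorname{cl}\varphi_s^{-1}(V\cap Z)$. Since $E_1\cup\dots\cup E_k=L$, both closures contain $\{*\}\times L$, and Lemma~\ref{lem:trap} gives $\{*\}\times L\times\{\alpha\}\subset\Lambda$ for some $\alpha$.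

\subsection{The bound $\operatorname{ind}X\le2$}\label{ss:ind}

We find at each point $z\in X$ small open neighborhoods whose boundaries have $\operatorname{ind}\le1$.

(a) \emph{$z\in\Theta_s\times\{\alpha\}$.} This set is clopen in $X$, and $\operatorname{ind}\Theta_s\le\operatorname{ind}(P_s\times L)\le2$ by (D6).

(b) \emph{$z\in L_d$.} The set $L_d$ is clopen in $Z$, so a basic neighborhood of $z$ contains $\rho^{-1}(O')$ minus finitely many $\Theta_s\times\{\alpha\}$, with $O'\ni z$ open in $L_d=L$. Take $O\in\mathcal O$ with $z\in O$ and $\operatorname{cl}O\subset O'$. Let $N_s=\emptyset$ if $\psi_s^{-1}(L_d)=\emptyset$, and otherwise $N_s=\Theta_s\cap(O^\sharp\times L)$, with $O^\sharp$ taken in the copy $\psi_s^{-1}(L_d)$ of $T$. By $(\star)$ and \eqref{eq:T} the clopen set $N_s$ lies between $\varphi_s^{-1}(O)$ and $\varphi_s^{-1}(\operatorname{cl}O)$. Lemma~\ref{lem:bd} with $N_Z=O$ gives a neighborhood of $z$ inside the given one whose boundary is $\operatorname{bd}O$, and $\operatorname{ind}\operatorname{bd}O\le1$.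

(c) \emph{$z\in B$.} A neighborhood of $z$ contains $\rho^{-1}(O_Z)$ minus finitely many $\Theta_s\times\{\alpha\}$, with $O_Z$ as in \eqref{eq:OZ}. Take $N$ from (S4), for any $j$, and call $d\in D$ \emph{good} if $d\in N\setminus D_0$.

\emph{The trace on $B$.} Let $N^\circ=B\setminus\pi(Y\setminus N)$. It is open, contains $z$, and satisfies $\pi^{-1}(N^\circ)\subset N$. By (S2), for $d\in D$ the conditions $d\in N$, $\bar d\in N^\circ$ and $\bar d\in\pi(N)$ are equivalent. The closed set $\pi(N)$ contains $N^\circ$, and $D\cap N$ is dense in $N$ with image in $N^\circ$. Hence $\operatorname{cl}N^\circ=\pi(N)$ and $\operatorname{bd}N^\circ=\partial N$.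

\emph{The trace on $Z$.} Let $N_Z=N^\circ\cup\bigsqcup_{d\text{ good}}L_d$. By Lemma~\ref{lem:bd} applied in $Z$, the set $N_Z$ is open, $\operatorname{bd}N_Z=\partial N$ and $\operatorname{cl}N_Z=\pi(N)\cup\bigsqcup_{d\text{ good}}L_d$. This closure lies in $O_Z$ because $\pi(N)\subset O$.

\emph{The trace on $\Theta_0$.} Let $N_0=\bigl(N\cup\bigsqcup_{d\text{ good}}T\times\{d\}\bigr)\times L$. The first factor is the preimage of $N$ under the retraction $P_0\to Y$ minus finitely many clopen sets, so $N_0$ is clopen. From $\pi^{-1}(N^\circ)\subset N\subset\pi^{-1}(\pi(N))$ we get $\varphi_0^{-1}(N_Z)\subset N_0\subset\varphi_0^{-1}(\operatorname{cl}N_Z)$.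

\emph{The trace on $\Theta_s$ for a star $s$.} Call the layer $T_{r,q}\times E_r$ good if $d_{r,q}$ is good, and bad otherwise. Good layers are mapped into $N_Z$, bad layers are mapped off $\operatorname{cl}N_Z$, and $\{*\}\times L$ is mapped to $\pi(s)$. So an open set $N_s$ lies between $\varphi_s^{-1}(N_Z)$ and $\varphi_s^{-1}(\operatorname{cl}N_Z)$ exactly when it contains the good layers, misses the bad ones, contains $\{*\}\times L$ if $\pi(s)\in N^\circ$, and misses $\{*\}\times L$ if $\pi(s)\notin\pi(N)$. Note that $\pi(s)\in\pi(N)$ if $\operatorname{tr}_N(s)\ne\emptyset$, and $\pi(s)\notin N^\circ$ if $\operatorname{tr}_N(s)\ne[k]$. Since $N$ is clopen and $d_{r,q}\to s_r$, all but finitely many layers of arm $r$ are good if $r\in\operatorname{tr}_N(s)$, and only finitely many are good otherwise. Let $\Gamma$ be the union of the good layers. By (S4) there are four cases.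
\begin{enumerate}
\item $\operatorname{tr}_N(s)=[k]$. Put $N_s=\{*\}\times L\cup\Gamma$. Its complement is a finite union of layers, so $N_s$ is clopen.
\item $\operatorname{tr}_N(s)=\emptyset$. Put $N_s=\Gamma$, a finite union of layers, which is clopen.
\item $\operatorname{tr}_N(s)=\{r\}$, $r\ge1$. Put $N_s=\Gamma$, which is open. Layers are clopen, so $\operatorname{bd}N_s\subset\{*\}\times L$. Apart from finitely many layers, $\Gamma$ lies in the closed set $P_s\times E_r$. Hence $\operatorname{bd}N_s\subset\{*\}\times E_r$.
\item $\operatorname{tr}_N(s)=[k]\setminus\{r\}$, $r\ge1$. Put $N_s=\{*\}\times(L\setminus E_r)\cup\Gamma$. Let $P'$ be $P_s$ minus the finitely many $T_{r',q}$ with $r'\ne r$ and $d_{r',q}$ not good. The open set $\Theta_s\cap(P'\times(L\setminus E_r))$ contains $\{*\}\times(L\setminus E_r)$, misses arm $r$, and meets only good layers of the other arms; so $N_s$ is open. The set $\{*\}\times L\cup\Gamma$ is closed, being the complement of the union of the bad layers. Hence $\operatorname{bd}N_s\subset\{*\}\times E_r$.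
\end{enumerate}
In cases 1, 3, 4 we have $\pi(s)\in\pi(N)$, and in cases 2, 3, 4 we have $\pi(s)\notin N^\circ$, so each $N_s$ meets the requirements.

\emph{The boundary.} Apply Lemma~\ref{lem:bd} with $N_{s,\alpha}=\emptyset$ for the finitely many excluded indices and $N_{s,\alpha}=N_s\times\{\alpha\}$ for the others. We obtain an open neighborhood of $z$ inside the given one, with boundary $\Pi=\partial N\cup\bigsqcup_{s,\alpha}\operatorname{bd}N_{s,\alpha}$. The pieces $\operatorname{bd}N_{s,\alpha}$ are clopen in $\Pi$, and each embeds in some $E_r$ with $r\ge1$, so has $\operatorname{ind}\le1$. Nonempty pieces occur only in cases 3 and 4, where $\pi(s)\in\pi(N)\setminus N^\circ=\partial N$. So $\rho(\Pi)\subset\partial N$. Let $z'\in\partial N$ and let $\rho^{-1}(O'')$ minus finitely many $\Theta_s\times\{\alpha\}$ be a basic neighborhood of $z'$. Since $\partial N$ is zero-dimensional, there is a set $O_1$ clopen in $\partial N$ with $z'\in O_1\subset O''$, and $\Pi\cap\rho^{-1}(O_1)$ minus the corresponding finitely many pieces is a clopen neighborhood of $z'$ in $\Pi$ inside the basic one. Hence $\operatorname{ind}\Pi\le1$.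

If (S4) allowed a trace such as $\{1,2\}$, the boundary would contain $\{*\}\times(E_1\cup E_2)$, and Example~\ref{ex:P2} shows that such a union can have $\operatorname{ind}=2$.

\subsection{The finite closed cover}\label{ss:cover}

To lower $\operatorname{ind}$ from $2$ to $1$ we restrict three things: the planted copies $L_d$ to one $E_i$, the factor $L$ to one $E_l$, and the stars to one family $\mathcal S_j$, so that cases 3 and 4 disappear. Let $1\le i,l\le k$ and $1\le j\le p$. Let $E_i^{(d)}\subset L_d$ be the copy of $E_i$ and $Z_i=B\cup\bigsqcup_dE_i^{(d)}$; by Lemma~\ref{lem:attach}(d) it is closed in $Z$ and equals $B[E_i^{(d)}]_{d\in D}$. Let $P_s^i\subset P_s$ be the union of $\psi_s^{-1}(B)$ and of the summand $T_i$ in each copy of $T$. Its complement is a union of open sets, so $P^i_s$ is closed, and $\psi_s(P_s^i)\subset Z_i$ by $(\star)$. Put $\Theta_s^{i,l}=\Theta_s\cap(P_s^i\times E_l)$ and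
$$X_{i,l,j}=Z_i\ \cup\bigsqcup_{s\in\{0\}\cup\mathcal S_j}\ \bigsqcup_{\alpha<\lambda}\Theta_s^{i,l}\times\{\alpha\}.$$
By Lemma~\ref{lem:attach}(d) this is a closed subset of $X$ and an attachment with core $Z_i$. It contains $B$, so it is nonempty. The sets $X_{i,l,j}$ cover $X$: the $Z_i$ cover $Z$, each star lies in some $\mathcal S_j$, and a point $(t,e)\in\Theta_s$ has $t\in P_s^i$ for some $i$ and $e\in E_l$ for some $l\ge1$.

We show $\operatorname{ind}X_{i,l,j}\le1$. The clopen pieces $\Theta_s^{i,l}\subset P_s\times E_l$ have $\operatorname{ind}\le1$ by (D6).

Let $z\in E_i^{(d)}$, a clopen subset of $Z_i$, and let $O'\ni z$ be open in $E_i^{(d)}=E_i$. Take $O\in\mathcal O_i$ with $z\in O$ and $\operatorname{cl}_{E_i}O\subset O'$. The part of $P_s^i$ mapped into $E_i^{(d)}$ is empty or a clopen copy of $T_i$ on which $\psi_s$ is $\theta_i$. Accordingly take $\emptyset$ or the clopen set $\Theta_s^{i,l}\cap(O^\flat\times E_l)$. By \eqref{eq:T}, Lemma~\ref{lem:bd} applies and gives small neighborhoods of $z$ with boundary $\operatorname{bd}_{E_i}O$, which has $\operatorname{ind}\le0$.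

Let $z\in B$. A neighborhood of $z$ in $X_{i,l,j}$ contains the trace of a neighborhood as in \ref{ss:ind}(c). Take $N$ from (S4) for this $j$, and form $N^\circ$, $N_Z$, $N_s$ as there. By Lemma~\ref{lem:bd} applied in $Z_i$, the set $N_Z\cap Z_i=N^\circ\cup\bigsqcup_{d\text{ good}}E_i^{(d)}$ is open in $Z_i$, with boundary $\partial N$ and closure $\pi(N)\cup\bigsqcup_{d\text{ good}}E_i^{(d)}=\operatorname{cl}N_Z\cap Z_i$. Since $\varphi_s(\Theta_s^{i,l})\subset Z_i$, the set $N_s\cap\Theta_s^{i,l}$ lies between the preimages in $\Theta_s^{i,l}$ of $N_Z\cap Z_i$ and of its closure. The set $N_0$ is clopen, and for $s\in\mathcal S_j$ only cases 1 and 2 occur, so $N_s$ is clopen. Lemma~\ref{lem:bd} gives a neighborhood of $z$ in $X_{i,l,j}$, inside the given one, whose boundary is the zero-dimensional set $\partial N$.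

By \ref{ss:Ind}, \ref{ss:ind} and \ref{ss:cover}, the space $X$ with its $k^2p$ closed subsets $X_{i,l,j}$ satisfies $(P_{n+1})$. Since $(P_1)$ holds, Proposition~\ref{prop:P} follows from Proposition~\ref{prop:base}.

\section{The base}\label{sec:base}

It remains to prove Proposition~\ref{prop:base}.

\subsection{Sensitive points of Boolean functions}

For $\sigma\in\{0,1\}^m$ let $\sigma^{(i)}$ be $\sigma$ with the $i$-th coordinate flipped. A function $\chi\colon\{0,1\}^m\to\{0,1\}$ is \emph{sensitive} to $i$ at $\sigma$ if $\chi(\sigma^{(i)})\ne\chi(\sigma)$, and it \emph{depends} on the $i$-th variable if it is sensitive to $i$ at some point. Topology will give us a function that depends on all variables, while (S5) asks for one point that is sensitive to $k$ of them. For $m\ge3$ these are different things: the function equal to $\tau_2$ if $\tau_1=0$ and to $\tau_3$ if $\tau_1=1$ depends on three variables, but at each point it ignores $\tau_2$ or $\tau_3$. The following lemma, proved by an argument of H.-U.~Simon, shows that a large $m$ closes the gap.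

\begin{lemma}\label{lem:simon}
Let $k\ge1$ and $m\ge k4^k$. If $\chi\colon\{0,1\}^m\to\{0,1\}$ depends on all $m$ variables, then there are $\sigma\in\{0,1\}^m$ and $i_1<\dots<i_k$ such that $\chi$ is sensitive to each $i_r$ at $\sigma$.
\end{lemma}

\begin{proof}
First, \emph{if $b$ is an integer and $S$ is a nonempty set of vertices of a cube, each of which has at least $b$ neighbors in $S$, then $|S|\ge2^b$.} For $b\le0$ this is clear. For $b\ge1$ the set $S$ contains two adjacent vertices, so some coordinate splits $S$ into two nonempty parts. A vertex has at most one neighbor in the other part, hence at least $b-1$ in its own, and by induction each part has at least $2^{b-1}$ elements.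

Let $h\ge1$ be the largest number of indices to which $\chi$ is sensitive at one point. Fix $i$, write points of $\{0,1\}^m$ as $(x,\epsilon)$ with $\epsilon$ the $i$-th coordinate, and let $S_i=\{x\in\{0,1\}^{m-1}:\chi(x,0)\ne\chi(x,1)\}$, which is nonempty. For $x\in S_i$ the function $\chi$ is sensitive to $i$ at $(x,0)$ and at $(x,1)$, so to at most $h-1$ other indices at each of these points. Flipping any of the remaining, at least $m-1-2(h-1)$, coordinates of $x$ changes neither $\chi(x,0)$ nor $\chi(x,1)$ and gives a point of $S_i$. Hence $|S_i|\ge2^{m+1-2h}$. The sum $\sum_i|S_i|$ counts the edges of the cube along which $\chi$ changes, and each vertex lies on at most $h$ of them. So $m2^{m+1-2h}\le h2^{m-1}$, that is, $m\le h4^{h-1}$. With $m\ge k4^k$ this excludes $h\le k-1$.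
\end{proof}

From now on $k\ge1$ is fixed, $m=k4^k$, $p=m+1$, and $Q=[0,1]^m$ with the Euclidean distance. The value of $m$ is used only through Lemma~\ref{lem:simon} and $m\ge2$, so the reader may picture $m=2$.

\subsection{Boxes in general position}

A \emph{box} is a set $W=\prod_{i=1}^m(a_i,b_i)\subset\mathbb R^m$; the numbers $a_i,b_i$ are its \emph{$i$-endpoints}, and $F_W=Q\cap\operatorname{bd}W$ is its \emph{wall}. By induction on $g\ge1$ we construct numbers $\varepsilon_g>0$ and finite families $\mathcal W^j_g$ $(1\le j\le p)$ of boxes, pairwise disjoint as families. The boxes of $\mathcal W_g=\bigcup_j\mathcal W_g^j$ have \emph{generation} $g$; put $\mathcal W^j=\bigcup_g\mathcal W^j_g$ and $\mathcal W=\bigcup_j\mathcal W^j$. We require: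
\begin{itemize}
\item[(B1)] for each $i$, the $i$-endpoints of all boxes of $\mathcal W$ are pairwise distinct and different from $0$ and $1$;
\item[(B2)] each $\mathcal W_g^j$ covers $Q$, and its members have diameter $<\varepsilon_g\le2^{-g-3}$.
\end{itemize}
Once $\varepsilon_g$ is given, take finite covers of $Q$ by boxes of diameter $<\varepsilon_g$ and enlarge the boxes slightly, one after another, so that the endpoints of each avoid the finitely many values already forbidden. The choice of $\varepsilon_g$ is made in \ref{ss:types}.

For $x\in F_W$ the set $J_W(x)=\{i:x_i\text{ is an $i$-endpoint of }W\}$ is nonempty, and by (B1) these sets are pairwise disjoint for different $W$. This gives: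
\begin{itemize}
\item[(B3)] A point $x\in Q$ lies on at most $m$ walls. If it lies on $m$ walls, the boxes can be indexed $W_1,\dots,W_m$ so that $J_{W_i}(x)=\{i\}$. Then $x\in\operatorname{int}Q$, and near $x$ the box $W_i$ coincides with one of the half-spaces $\{z_i>x_i\}$, $\{z_i<x_i\}$.
\end{itemize}

\subsection{Types and corners}\label{ss:types}

Stars will sit at points that lie on $m$ walls, and the cuts will be glued back over the closure of the set of these points. We cannot use all such points. For $m=2$ they are dense in every side of a wall: from a point on a vertical side of $F_V$ move along the side until leaving a small box that contains the point, and one arrives at a crossing with a horizontal side. The remedy is to group the boxes into \emph{types} and to count a crossing only when the $m$ types are different. Types must be small, so that a partition across the cube needs $m$ of them at one point; and small boxes should inherit a type from the walls they meet whenever possible, so that new crossings appear only near old ones.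

Boxes of $\mathcal W_1$ get pairwise distinct types. For $W\in\mathcal W_{g+1}$ let $\mathcal P(W)$ be the set of types of the boxes $V$ of generation $\le g$ with $\operatorname{cl}W\cap F_V\ne\emptyset$. If $1\le|\mathcal P(W)|\le m-1$, let $\operatorname{type}(W)$ be an element of $\mathcal P(W)$. Otherwise $W$ gets a new type, which no other box of generation $\le g+1$ has. Let $\mathcal C_g$ be the set of points of $Q$ that lie on the walls of $m$ boxes of generation $\le g$ with pairwise distinct types. By (B3) each coordinate of such a point is an endpoint of one of finitely many boxes, so $\mathcal C_g$ is finite. Also $\mathcal C_g\subset\mathcal C_{g+1}$. The points of $\mathcal C=\bigcup_g\mathcal C_g$ are the \emph{corners}.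

\emph{Choice of $\varepsilon_g$.} Let $\varepsilon_1=2^{-4}$. Suppose the generations $\le g$ and their types are chosen. Let $\mu_g\in(0,1]$ be at most the distance between any two distinct points of $\mathcal C_g$, and let $\delta_g=2^{-g-3}\min(\mu_1,\dots,\mu_g)$. There is $\zeta_g>0$ with the following property:
\begin{itemize}
\item[(B4)] if $V_1,\dots,V_m$ have generation $\le g$ and pairwise distinct types, and $x\in Q$ has $\operatorname{dist}(x,F_{V_i})\le\zeta_g$ for all $i$, then there is $y\in\bigcap_iF_{V_i}$ with $|x-y|<\delta_g$.
\end{itemize}
Here the distance to the empty set is $\infty$. Indeed, for each of the finitely many tuples, the compact sets $\{x\in Q:\operatorname{dist}(x,F_{V_i})\le\zeta\text{ for all }i\}$ decrease to $\bigcap_iF_{V_i}$ as $\zeta\to0$, so for small $\zeta$ they lie in its open $\delta_g$-neighborhood, which is empty if the intersection is empty. Let $\varepsilon_{g+1}=\min(\zeta_g,2^{-g-4})$.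

\begin{lemma}\label{lem:small}
For each type $t$ the union of the sets $\operatorname{cl}W$ with $\operatorname{type}(W)=t$ has diameter at most $1/4$.
\end{lemma}

\begin{proof}
Let $g_0$ be the least generation of a box of type $t$. A box of type $t$ and generation $g_0$ has $g_0=1$ or has received a new type, so it is unique; call it $W^t$. Any other box of type $t$ has inherited its type, so its closure meets the closure of a box of type $t$ of smaller generation. Following such a chain down to $W^t$, we see that each point of the union is within $\sum_{h>g_0}\varepsilon_h$ of $\operatorname{cl}W^t$. The diameter is at most $\varepsilon_{g_0}+2\sum_{h>g_0}\varepsilon_h\le2\sum_{h\ge1}2^{-h-3}=1/4$.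
\end{proof}

\begin{lemma}\label{lem:Gamma}
For each $V\in\mathcal W$ the closed set $\Gamma_V=\operatorname{cl}(\mathcal C\cap F_V)\subset F_V$ is zero-dimensional.
\end{lemma}

\begin{proof}
Let $V$ have generation $\le g$. We claim that \emph{each $x\in\mathcal C_{g+1}\cap F_V$ is at distance $<\delta_g$ from $\mathcal C_g\cap F_V$.} Let $\mathcal P$ be the set of types of the boxes $V'$ of generation $\le g$ with $\operatorname{dist}(x,F_{V'})\le\varepsilon_{g+1}$; it contains $\operatorname{type}(V)$.

First, $|\mathcal P|\ge m$. Suppose $|\mathcal P|\le m-1$, and let $W$ be one of the $m$ boxes of distinct types that witness $x\in\mathcal C_{g+1}$. If $W$ has generation $\le g$, its type is in $\mathcal P$ since $x\in F_W$. If $W$ has generation $g+1$, then $\operatorname{cl}W$ has diameter $<\varepsilon_{g+1}$ and contains $x\in F_V$, so $\operatorname{type}(V)\in\mathcal P(W)\subset\mathcal P$. Then $1\le|\mathcal P(W)|\le m-1$, and $\operatorname{type}(W)\in\mathcal P(W)\subset\mathcal P$. So $\mathcal P$ contains $m$ types, a contradiction.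

Now choose $V_1=V$ and boxes $V_2,\dots,V_m$ that realize $m-1$ further types of $\mathcal P$. As $\varepsilon_{g+1}\le\zeta_g$, (B4) gives $y\in\bigcap_iF_{V_i}\subset\mathcal C_g\cap F_V$ with $|x-y|<\delta_g$. This proves the claim.

Let $g$ be at least the generation of $V$. A point of $\mathcal C\cap F_V$ lies in some $\mathcal C_h$ with $h\ge g$, and applying the claim $h-g$ times shows that it is within $\eta_g=\sum_{l\ge g}\delta_l\le2^{-g-2}\mu_g$ of $\mathcal C_g$. Since $2\eta_g<\mu_g$, the closed balls of radius $\eta_g$ about the finitely many points of $\mathcal C_g$ are pairwise disjoint. Their union is closed, so it contains $\Gamma_V$. As $\eta_g\to0$, the set $\Gamma_V$ has finite partitions into clopen sets of arbitrarily small diameter.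
\end{proof}

\subsection{The spaces $Y$ and $B$, and the stars}

\emph{Cutting along all walls.} The set $\Sigma=\bigcup_WF_W$ lies in countably many hyperplanes, so $Q\setminus\Sigma$ is dense in $Q$ by the Baire category theorem. Let $Y$ be the closure of $\{(x,(\mathbf 1_W(x))_{W\in\mathcal W}):x\in Q\setminus\Sigma\}$ in $Q\times\{0,1\}^{\mathcal W}$, let $f\colon Y\to Q$ be the projection, and let $Y_W=\{y\in Y:y_W=1\}$, a clopen set. The image $f(Y)$ is compact and dense, so $f$ is onto. Passing to limits, we see that
\begin{equation}\label{eq:Y}
f(y)\in W\Rightarrow y_W=1,\qquad f(y)\notin\operatorname{cl}W\Rightarrow y_W=0 .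
\end{equation}
So points of $f^{-1}(x)$ differ only in coordinates $W$ with $x\in F_W$, and $|f^{-1}(x)|\le2^m$ by (B3). The coordinates $y_W$ separate the points of $Y$: if $f(y)\ne f(y')$, (B2) gives $W$ with $f(y)\in W$ and $f(y')\notin\operatorname{cl}W$. Hence $Y$ embeds in $\{0,1\}^{\mathcal W}$ with $\mathcal W$ countable. This proves (S1), and by compactness every clopen subset of $Y$ depends on finitely many coordinates.

Let $D'\subset Q\setminus\Sigma$ be countable and dense in $Q$. The fiber of $f$ over a point of $D'$ is a single point; let $D=f^{-1}(D')$. A nonempty open subset of $Y$ contains a nonempty set $\{y\in Y:y_W=\epsilon_W\text{ for }W\in\mathcal F\}$ with $\mathcal F$ finite, and this open set contains the point over some $x\in Q\setminus\Sigma$. For $W\in\mathcal F$ the function $\mathbf 1_W$ is constant on $Q$ near $x$, so the set contains the points over all elements of $D'$ close to $x$, of which there are infinitely many. This is the first half of (S2).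

Let $c\in\mathcal C$, with its boxes $W_1,\dots,W_m$ indexed as in (B3); these are the only boxes whose walls contain $c$. For $\tau\in\{0,1\}^m$ the \emph{$\tau$-orthant} at $c$ is the open orthant in which, near $c$, $\mathbf 1_{W_i}=\tau_i$ for all $i$. It contains points of $Q\setminus\Sigma$ tending to $c$, and a limit point of the points of $Y$ over them lies over $c$ and has $W_i$-coordinate $\tau_i$. Thus $f^{-1}(c)=\{c^\tau:\tau\in\{0,1\}^m\}$, where $c^\tau$ has $W_i$-coordinate $\tau_i$ and is a limit of points of $Y$ over the $\tau$-orthant.

\emph{Gluing back along the sets $\Gamma_W$.} Let $y\sim y'$ if $f(y)=f(y')$ and $f(y)\in\Gamma_W$ for every $W$ with $y_W\ne y'_W$. This relation is transitive, because $y_W\ne y''_W$ implies $y_W\ne y'_W$ or $y'_W\ne y''_W$. It is closed in $Y\times Y$: if $(y^a,y'^a)\to(y,y')$ with $y^a\sim y'^a$ and $y_W\ne y'_W$, then eventually $y^a_W\ne y'^a_W$, so $f(y^a)\in\Gamma_W$ and in the limit $f(y)\in\Gamma_W$; this is why the closure is taken in the definition of $\Gamma_W$. The quotient of a compact space by a closed equivalence relation is compact Hausdorff. Let $\pi\colon Y\to B=Y/{\sim}$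 be the quotient map and $\bar f\colon B\to Q$ the continuous map with $\bar f\pi=f$; it has finite fibers. Points of $D$ are alone in their fibers, which completes (S2). For a corner $c$ the whole fiber $f^{-1}(c)$ is one class, since $c\in\mathcal C\cap F_{W_i}\subset\Gamma_{W_i}$ for all $i$. Let $Q_-=\{x\in Q:x_1=0\}$, $Q_+=\{x\in Q:x_1=1\}$, and put $A=\bar f^{-1}(Q_-)$, $A'=\bar f^{-1}(Q_+)$.

\emph{Stars.} A star $s$ is given by a corner $c$, a point $\sigma\in\{0,1\}^m$ and indices $1\le i_1<\dots<i_k\le m$; its points are $s_0=c^\sigma$ and $s_r=c^{\sigma^{(i_r)}}$ for $1\le r\le k$. They lie in the class $f^{-1}(c)$, which is (S3). For $W\in\mathcal W$ the $W$-coordinate is constant on the star unless $W=W_{i_r}$ for some $r$, and then it distinguishes $s_r$ from all other points. So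
\begin{equation}\label{eq:trace}
\operatorname{tr}_{Y_W}(s)\in\{\emptyset,[k]\}\ \text{ if }W\notin\{W_{i_1},\dots,W_{i_k}\},\qquad\operatorname{tr}_{Y_{W}}(s)\in\{\{r\},[k]\setminus\{r\}\}\ \text{ if }W=W_{i_r}.
\end{equation}
Let $\mathcal S_j$ be the set of stars for which none of the boxes $W_1,\dots,W_m$ at $c$ belongs to $\mathcal W^j$. There are $m$ boxes and $p=m+1$ disjoint families, so every star lies in some $\mathcal S_j$.

\subsection{Small neighborhoods: proof of (S4)}

The natural candidate for $N$ is $Y_W$ with a small box $W$ around $x=\bar f(z)$. It contains the whole fiber $f^{-1}(x)$, which may consist of several classes, so it has to be cut down by the walls through $x$ that are not glued at $x$. If $W$ is small, these extra cuts split no class and therefore cost nothing.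

Let $W'_1,\dots,W'_a$ be the boxes with $x\in F_{W'_b}\setminus\Gamma_{W'_b}$; there are at most $m$. On the class $\pi^{-1}(z)$ the $W'_b$-coordinate is a constant $\epsilon_b$. Let $M=\{y\in Y:y_{W'_b}=\epsilon_b\text{ for }b\le a\}$, a clopen set. Two points of $f^{-1}(x)\cap M$ differ only in coordinates $W$ with $x\in F_W$ and $W\ne W'_b$, hence with $x\in\Gamma_W$; they are equivalent. So $f^{-1}(x)\cap M=\pi^{-1}(z)$. The compact sets $\{y\in M:|f(y)-x|\le\varepsilon\}$ decrease to $\pi^{-1}(z)$ as $\varepsilon\to0$, so for small $\varepsilon$ they lie in $\pi^{-1}(O)$. Also $x$ is outside the closed sets $\Gamma_{W'_b}$. By (B2) there is $W\in\mathcal W^j$ with $x\in W$, so small that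
$$\operatorname{cl}W\cap\Gamma_{W'_b}=\emptyset\quad(b\le a),\qquad f^{-1}(\operatorname{cl}W)\cap M\subset\pi^{-1}(O).$$
Put $N=Y_W\cap M$. By \eqref{eq:Y}, $f^{-1}(x)\subset Y_W\subset f^{-1}(\operatorname{cl}W)$, so $\pi^{-1}(z)\subset N\subset\pi^{-1}(O)$.

A class over a point of $\operatorname{cl}W$ has constant $W'_b$-coordinates, so it is contained in $M$ or disjoint from $M$. A class that meets both $N$ and $Y\setminus N$ lies over a point of $\operatorname{cl}W$ and meets $M$, so it lies in $M$ and is split by $Y_W$; hence it lies over a point of $\Gamma_W$. Thus the closed set $\partial N$ is contained in $\bar f^{-1}(\Gamma_W)$. A connected subset of $\bar f^{-1}(\Gamma_W)$ is mapped to one point of $\Gamma_W$ by Lemma~\ref{lem:Gamma}, so it lies in a finite fiber and is a point. By (D2), $\partial N$ is zero-dimensional.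

Let $s$ be a star at the corner $c$. If $c\notin\operatorname{cl}W$, then $N\cap f^{-1}(c)=\emptyset$. Otherwise the class $f^{-1}(c)$ is contained in $M$ or disjoint from it, so $N\cap f^{-1}(c)$ is $Y_W\cap f^{-1}(c)$ or empty. By \eqref{eq:trace} the trace $\operatorname{tr}_N(s)$ has one of the four forms. If $s\in\mathcal S_j$, the box $W\in\mathcal W^j$ is none of the boxes at $c$, and the trace is $\emptyset$ or $[k]$. This proves (S4).

\subsection{Partitions across the cube: proof of (S5)}

Let $C\subset Y$ be clopen with $f^{-1}(Q_-)\subset C$ and $f^{-1}(Q_+)\cap C=\emptyset$, and let $\mathcal F\subset\mathcal W$ be a finite set of coordinates on which $C$ depends. The set $C$ colors the cube off the walls of $\mathcal F$, and the interface $R$ of the two colors is a partition between $Q_-$ and $Q_+$. We cover $R$ by the pieces of walls across which the color really changes, group the pieces by type, and show that $m$ groups meet.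

\emph{The coloring.} The set $Q^*=Q\setminus\bigcup_{W\in\mathcal F}F_W$ is open and dense in $Q$. For $x\in Q^*$ and $W\in\mathcal F$, \eqref{eq:Y} shows that the $W$-coordinate equals $\mathbf 1_W(x)$ on $f^{-1}(x)$, and $\mathbf 1_W$ is locally constant on $Q^*$. So $Q^*$ is the disjoint union of the open sets
$$G=\{x\in Q^*:f^{-1}(x)\subset C\},\qquad H=\{x\in Q^*:f^{-1}(x)\cap C=\emptyset\},$$
the two \emph{colors}; a connected subset of $Q^*$ has one color. The compact sets $f(C)$ and $f(Y\setminus C)$ contain $G$ and $H$, hence $\operatorname{cl}G$ and $\operatorname{cl}H$. Therefore $Q_+\cap\operatorname{cl}G=\emptyset$ and $Q_-\cap\operatorname{cl}H=\emptyset$. The closed sets $\operatorname{cl}G\supset Q_-$ and $\operatorname{cl}H\supset Q_+$ cover the connected space $Q$, so $R=\operatorname{cl}G\cap\operatorname{cl}H$ is nonempty, and it misses $Q_-\cup Q_+$.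

For $W\in\mathcal F$ consider a point $z\in F_W\cap\operatorname{int}Q$ with $|J_W(z)|=1$ that lies on no other wall of $\mathcal F$. In a small ball around $z$ the wall $F_W$ is a hyperplane, and the two open half-balls lie in $Q^*$, so each has one color. Let $R_W^0$ be the set of such $z$ for which the two colors differ, and let $R_W=\operatorname{cl}R_W^0\subset F_W\cap R$.

\medskip\noindent\emph{Claim 1: $R=\bigcup_{W\in\mathcal F}R_W$.} Let $x\in R$ and $\varepsilon>0$. Call $\{z_i=e\}$ an \emph{$\mathcal F$-hyperplane} if $e$ is an $i$-endpoint of a box of $\mathcal F$, and call the intersection of two $\mathcal F$-hyperplanes with different $i$ an \emph{$\mathcal F$-flat}; there are finitely many of each. The sets $G$ and $H$ meet the open $\varepsilon$-ball about $x$ and $\operatorname{int}Q$ in nonempty open sets. Choose $u$ in the first, on no $\mathcal F$-hyperplane. Choose $v$ in the second, on no $\mathcal F$-hyperplane and on none of the hyperplanes spanned by $u$ and an $\mathcal F$-flat. The segment $[u,v]$ lies in the ball and in $\operatorname{int}Q$, misses all $\mathcal F$-flats, and meets each $\mathcal F$-hyperplane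 in at most one point, where it crosses. So it has finitely many points outside $Q^*$. They divide it into intervals of constant color, and the color changes at one of them, $z\in F_W$ with $W\in\mathcal F$. The point $z$ lies on exactly one $\mathcal F$-hyperplane $\{z_i=e\}$, and by (B1) $e$ is an $i$-endpoint of $W$ only. Hence $J_W(z)=\{i\}$ and $z$ lies on no other wall of $\mathcal F$. The segment passes from one side of the hyperplane to the other, so $z\in R_W^0$, and $|z-x|<\varepsilon$. Thus $x$ lies in the closure of $\bigcup_{\mathcal F}R_W^0$, which is $\bigcup_{\mathcal F}R_W$ because $\mathcal F$ is finite.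

\medskip
For a type $t$ let $R_t$ be the union of the $R_W$ with $W\in\mathcal F$ of type $t$. The nonempty $R_t$ form a finite closed cover of $R$ by sets of diameter at most $1/4$, by Lemma~\ref{lem:small}. The next claim expresses that $R$ is $(m-1)$-dimensional at the scale of the cube. We use the Poincar\'e--Miranda theorem: if $h_1,\dots,h_m\colon Q\to\mathbb R$ are continuous, with $h_i\le0$ on $\{x_i=0\}$ and $h_i\ge0$ on $\{x_i=1\}$, then they have a common zero.

\medskip\noindent\emph{Claim 2: some point of $R$ lies in $R_t$ for $m$ different types $t$.} Suppose not. By compactness, for small $\eta>0$ the open $\eta$-neighborhoods $O_t$ of the nonempty sets $R_t$ in $R$ have diameter $<1$, and no $m$ of them have a common point. Let $(\beta_t)$ be a partition of unity on $R$ with $\beta_t=0$ off $O_t$. Define $v_t=(v_{t,2},\dots,v_{t,m})\in\{0,1\}^{m-1}$ by $v_{t,i}=0$ if $O_t$ meets $\{x_i=0\}$ and $v_{t,i}=1$ otherwise, and let $\Phi=(\Phi_2,\dots,\Phi_m)=\sum_t\beta_tv_t$. If $x\in R$ and $x_i=0$, every $O_t$ containing $x$ has $v_{t,i}=0$, so $\Phi_i(x)=0$. If $x_i=1$, every $O_t$ containing $x$ misses $\{x_i=0\}$ because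 its diameter is $<1$, so $\Phi_i(x)=1$. At each point at most $m-1$ of the $\beta_t$ are nonzero, so $\Phi(R)$ lies in finitely many convex hulls of at most $m-1$ points of $\mathbb R^{m-1}$. These lie in hyperplanes, so $\Phi(R)$ misses some $\xi=(\xi_2,\dots,\xi_m)\in(0,1)^{m-1}$. Extend $\Phi_i$ by $0$ on the face $\{x_i=0\}$ and by $1$ on the face $\{x_i=1\}$, and then to a continuous function $Q\to[0,1]$ by the Tietze theorem. Define
$$\gamma(x)=-\frac{\operatorname{dist}(x,R)}{\operatorname{dist}(x,R)+\operatorname{dist}(x,Q_-)}\ \text{ on }\operatorname{cl}G,\qquad\gamma(x)=\frac{\operatorname{dist}(x,R)}{\operatorname{dist}(x,R)+\operatorname{dist}(x,Q_+)}\ \text{ on }\operatorname{cl}H .$$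
The denominators are positive since $R$ misses $Q_-\cup Q_+$, and both formulas give $0$ on $R$. So $\gamma$ is continuous on $Q$, $\gamma^{-1}(0)=R$, $\gamma=-1$ on $Q_-$ and $\gamma=1$ on $Q_+$. By the Poincar\'e--Miranda theorem the functions $\gamma,\Phi_2-\xi_2,\dots,\Phi_m-\xi_m$ have a common zero. It is a point of $R$ with $\Phi=\xi$, a contradiction.

\medskip\noindent\emph{The star.} By Claim 2 there are a point $c$ and boxes $W_1,\dots,W_m\in\mathcal F$ of pairwise distinct types with $c\in R_{W_i}\subset F_{W_i}$ for all $i$. So $c$ is a corner; index the boxes as in (B3). No other wall contains $c$, so in a small open cube $O\subset Q$ centered at $c$ the only walls of $\mathcal F$ are those of the $W_i$, and $F_{W_i}\cap O=\{z\in O:z_i=c_i\}$. The part of each open orthant in $O$ is a connected subset of $Q^*$. Let $\chi(\tau)=1$ if this part of the $\tau$-orthant lies in $G$, and $\chi(\tau)=0$ if it lies in $H$. Since $c^\tau$ is a limit of points of $Y$ over the $\tau$-orthant, and $C$ and $Y\setminus C$ are closed, $\chi(\tau)=1$ if and only if $c^\tau\in C$. For each $i$ the cube $O$ contains a point $z\in R^0_{W_i}$. It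 has $z_i=c_i$ and $z_{i'}\ne c_{i'}$ for $i'\ne i$, so its two half-balls lie in orthants $\tau$ and $\tau^{(i)}$, and they have different colors. Hence $\chi$ depends on all $m$ variables; this is why $R$ was covered by the sets $R_W$ rather than by whole walls. Lemma~\ref{lem:simon} gives $\sigma$ and $i_1<\dots<i_k$ with $\chi(\sigma^{(i_r)})\ne\chi(\sigma)$ for all $r$. For the star $s$ given by $c$, $\sigma$ and $i_1,\dots,i_k$ we have $\operatorname{tr}_C(s)=\{0\}$ if $\chi(\sigma)=1$ and $\operatorname{tr}_C(s)=\{1,\dots,k\}$ if $\chi(\sigma)=0$. Since $\pi^{-1}(A)=f^{-1}(Q_-)$ and $\pi^{-1}(A')=f^{-1}(Q_+)$, this is (S5).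

The proof of Proposition~\ref{prop:base} is complete, and with it the proofs of Proposition~\ref{prop:P} and of Theorems~\ref{thm:A}, \ref{thm:B} and \ref{thm:C}.

\begin{thebibliography}{1}
\bibitem{problem}
\emph{Non-Smooth Analysis, Optimisation Theory and Banach Space Theory},
\texttt{http://cachescan.bcub.ro/e-book/E3/580523/549-678.pdf}.
\end{thebibliography}
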